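# The Swan class and Kato's class of a clean character of rank one

Throughout, $F$ is a perfect field of characteristic $p>0$, and $\ell\ne p$ is a prime. Schemes are separated of finite type over $F$, or localizations of such.

## 1. One Artin–Schreier covering, computed by hand

Let $n\ge 1$ be prime to $p$. Take $X=\mathbb P^1$ with coordinate $t$, $D=\{0\}$, $U=X\setminus D=\operatorname{Spec}F[t^{-1}]$, and let $V\to U$ be the covering
$$z^p-z=t^{-n}.$$
It is finite étale and Galois with group $G=\mathbb F_p$, where $i\in\mathbb F_p$ acts by $\sigma_i:z\mapsto z+i$. Let $f:Y\to X$ be the normalization of $X$ in $V$ and let $y\in Y$ be a point over $0$, with normalized valuation $\operatorname{ord}_y$. From the equation, $p\operatorname{ord}_y(z)=-n\operatorname{ord}_y(t)$. As $p\nmid n$, $p$ divides $\operatorname{ord}_y(t)\le p$. So $\operatorname{ord}_y(t)=p$, $y$ is the only point over $0$, its residue field is $F$, and $\operatorname{ord}_y(z)=-n$. Choose integers $a,b$ with $-na+pb=1$. Then $p\nmid a$ and $u=z^at^b$ is a uniformizer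 at $y$.

How close is $\sigma_i$ $(i\neq0)$ to the identity near $y$? We measure this multiplicatively, by the ratio
$$\frac{u}{\sigma_i^*u}-1=\Big(1+\frac iz\Big)^{-a}-1=-ai\,z^{-1}+\cdots,$$
which has order $n$ at $y$. In geometric terms, consider the surface obtained from $Y\times Y$ near $(y,y)$ by adjoining a unit $v$ with $u\otimes1=v\,(1\otimes u)$. In it the "log diagonal" is $\{v=1\}$. The closure of the graph of $\sigma_i$ is the curve $x\mapsto(x,\sigma_i(x),\,v=u/\sigma_i^*u)$. The two curves meet only over $y$, with multiplicity $n$.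

Following the classical Swan character, put $s(\sigma_i)=-n$ for $i\ne0$ and $s(1)=(p-1)n$, so that the sum of all values is $0$. For a nontrivial character $\chi$ of $\mathbb F_p$,
$$\frac1p\sum_{\sigma}s(\sigma)\chi(\sigma)=\frac1p\Big((p-1)n-n\sum_{\sigma\ne1}\chi(\sigma)\Big)=\frac1p\big((p-1)n+n\big)=n .$$
This is the order of the pole of $t^{-n}$. So an intersection number on $Y\times Y$, averaged against $\chi$, is read off from the function that defines $\chi$ on $X$.

Now multiply by $\mathbb P^1$: take $X=\mathbb P^1\times\mathbb P^1$, $D=\{0\}\times\mathbb P^1$, with the covering $Y\times\mathbb P^1\to X$. The log diagonal is the product of the log diagonal of $Y$ and the diagonal of $\mathbb P^1$, and the closed graph of $\sigma_i$ is the product of the old one and the diagonal of $\mathbb P^1$. So the intersection class is $n[y]$ times the self-intersection of the diagonal of $\mathbb P^1$, which has degree $2$. Hence $s(\sigma_i)$ has degree $-2n$ for $i\ne0$, and the average against $\chi$ is $2n$ in $CH_0(\{0\}\times\mathbb P^1)=\mathbb Z$.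

On the side of $X$, let $R=nD$ be the pole divisor. The sheaf $\Omega^1_X(\log D)$ restricted to $D\cong\mathbb P^1$ is an extension of line bundles of degrees $0$ and $-2$, and $R\cdot R=0$. Then
$$-\big(c_1(\Omega^1_X(\log D))\cdot R+R\cdot R\big)=2n .$$
Again the two numbers agree. Is there, in all dimensions, an equality between an intersection class upstairs and a characteristic class of $X$ built from a pole divisor, as classes of zero-cycles on the boundary?

## 2. Two classes of zero-cycles on the boundary

Let $X$ be smooth and connected of dimension $d$ over $F$, $D\subset X$ a divisor with simple normal crossings with irreducible components $D_j$, and $U=X\setminus D$. Let $\mathcal F$ be a smooth $\ell$-adic sheaf of rank $1$ on $U$ with finite monodromy, given by a character $\chi$ of the Galois group $G$ of a connected finite étale Galois covering $V\to U$.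

We regard the values of $\chi$ as roots of unity in a number field $\mathbb Q(\zeta)$. If the coefficient ring $\Lambda$ is torsion, reduce to the residue field and take the Teichmüller lift, that is, use Brauer traces. This does not change the $p$-primary part of $\chi$, and everything on the side of $X$ below depends only on that part. Since $CH_0(X\setminus U)_{\mathbb Q}$ injects into $CH_0(X\setminus U)\otimes\mathbb Q(\zeta)$, we prove equalities in the latter group.

**Definition (Swan class, good compactification).** Suppose $V$ has a smooth compactification $Y$, proper over $X$ by a morphism $f:Y\to X$ extending $V\to U$, with $Y\setminus V$ a divisor with simple normal crossings. Let $(Y\times Y)'$ be the log blow-up of $Y\times Y$, $\Delta_Y$ the log diagonal, and $\Gamma_\sigma$ the closure in $(Y\times Y)'$ of the graph of $\sigma\in G$. Put $s_{V/U}(\sigma)=-(\Gamma_\sigma,\Delta_Y)_{(Y\times Y)'}$ for $\sigma\neq1$ (localized intersection product, supported on $Y\setminus V$), $s_{V/U}(1)=-\sum_{\tau\ne1}s_{V/U}(\tau)$, and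
$$\mathrm{Sw}\,\mathcal F=\frac1{|G|}\sum_{\sigma\in G}f_*s_{V/U}(\sigma)\,\chi(\sigma).$$

In general one uses an alteration.

**Definition (Swan class via alterations, Kato–Saito).** Let $f:Y\to X$ be proper, with $Y$ smooth connected of dimension $d$, $W=f^{-1}(U)$, and $D_Y=Y\setminus W$ a divisor with simple normal crossings, such that $W\to U$ factors as $W\xrightarrow{g}V\to U$ with $g$ proper, surjective and generically finite. For $\sigma\ne1$ put
$$f_*s_{V/U}(\sigma)=-\frac1{[W:V]}\,f_*\big((g\times g)^![\Gamma_\sigma],\Delta_Y\big),$$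
where now $\Gamma_\sigma\subset V\times V$ is the graph, the class $(g\times g)^![\Gamma_\sigma]$ is extended by closure to the log product of $Y$, and the extension is intersected with the log diagonal. The value at $1$ and $\mathrm{Sw}\,\mathcal F\in CH_0(X\setminus U)_{\mathbb Q}$ are defined as before.

Such $Y$ exist by de Jong's theorem, applied to the normalization of $X$ in $V$ and the preimage of $D$. The log diagonal lies in an open part $Y*Y$ of $(Y\times Y)'$ described in Section 4; Corollary 4.2 shows that the extension chosen does not matter. If $V$ has a good compactification $Y$, take $W=V$, $g=\mathrm{id}$: $V$ is finite over $U$, hence closed in $f^{-1}(U)$, and it is dense, so $V=f^{-1}(U)$. Section 1 is the example.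

For the other class, let $\mathrm{sw}_j(\mathcal F)$ be Kato's Swan conductor of $\mathcal F$ along $D_j$ (recalled in Section 6; for $z^p-z=t^{-n}$ with $p\nmid n$ it is $n$), and write
$$R:=D_{\mathcal F}=\sum_jr_jD_j,\qquad r_j=\mathrm{sw}_j(\mathcal F),\qquad Z=\operatorname{Supp}R\ \text{ (reduced)}.$$

**Definition (cleanness, Kato's class).** The refined Swan conductor of $\mathcal F$ is a section $\mathrm{rsw}(\mathcal F)$ of $\Omega^1_X(\log D)(R)\otimes\mathcal O_Z$. The sheaf $\mathcal F$ is clean if $\mathrm{rsw}(\mathcal F)$ defines an injection $\mathcal O_Z\to\Omega^1_X(\log D)(R)\otimes\mathcal O_Z$ whose image is locally a direct summand. For clean $\mathcal F$,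
$$c_{\mathcal F}=(-1)^{d-1}\Big\{c_*\big(\Omega^1_X(\log D)\big)(1-R)^{-1}R\Big\}_{\dim0}\in CH_0(X\setminus U),$$
where $c_*=\sum_{i\ge0} c_i$ is the total Chern class and $(1-R)^{-1}=\sum_{m\ge0}R^m$.

Examples on the affine plane with coordinates $x,t$ and $D=\{t=0\}$: for an Artin–Schreier equation $z^p-z=a$ with $a$ as below, $\mathrm{rsw}$ is $da$ up to sign (Section 6). For $a=t^{-n}$, $p\nmid n$, we get $-nt^{-n}d\log t$, which is nowhere zero: clean. For $a=xt^{-p}$ we get $\mathrm{sw}=p$ and $t^{-p}dx$: clean. For $a=x^{p+1}t^{-p}$ we get $\mathrm{sw}=p$ and $x^pt^{-p}dx$, which vanishes at $x=0$: not clean. (The values of $\mathrm{sw}$ are checked in Section 6.)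

The problem, from "Euler-Poincaré characteristic and ramification of an $\ell$-adic sheaf", is to prove or disprove, for $X$ proper and $\mathcal F$ clean of rank one, that $\mathrm{Sw}\,\mathcal F=c_{\mathcal F}$. The statement is true, in every dimension.

**Main Theorem.** *Let $X$ be smooth, connected, of dimension $d$ over the perfect field $F$, and let $\mathcal F$ be of rank one with finite monodromy on $U=X\setminus D$, satisfying the cleanness condition. Then $\mathrm{Sw}\,\mathcal F=c_{\mathcal F}$ in $CH_0(X\setminus U)_{\mathbb Q}$. More precisely, for every alteration $f:Y\to X$ as above, $\mathrm{Sw}\,\mathcal F$ computed with $Y$ equals $c_{\mathcal F}$.*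

Properness of $X$ is not needed.

A first thought is to pass through cohomology. For $X$ proper with structure map $a:X\to\operatorname{Spec}F$ and $K_X=a^!\Lambda$, a constructible complex $\mathcal G$ has a characteristic class $C(\mathcal G)=\langle1,1\rangle\in H^0_X(X\times X,K_{X\times X})=H^0(X,K_X)=H^{2d}(X,\Lambda(d))$. It is obtained by pairing $1\in\mathrm{Hom}(\mathcal G,\mathcal G)=H^0_X(X\times X,R\mathcal Hom(p_2^*\mathcal G,p_1^!\mathcal G))$ with the same element seen in $H^0_X(X\times X,R\mathcal Hom(p_1^*\mathcal G,p_2^!\mathcal G))$. With $j:U\to X$ the inclusion, it is known that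
$$C(j_!\mathcal F)=C(j_!\Lambda)-c_{\mathcal F}\quad\text{in }H^0(X,K_X)$$
for clean $\mathcal F$. Could one compare $\mathrm{Sw}\,\mathcal F$ with $C(j_!\mathcal F)$ too? Even if that succeeded, it would give too little. If $F$ is algebraically closed, $H^{2d}(X,\Lambda(d))=\Lambda$ and the cycle class of a zero-cycle is its degree. If, say, $D$ has two disjoint components and $x_1,x_2$ are points on them, then $[x_1]-[x_2]\ne0$ in $CH_0(D)_{\mathbb Q}$ but its cycle class is $0$. So the equality has to be proved on the level of cycles supported on the boundary, and the formula for $C(j_!\mathcal F)$ will not be used.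

## 3. Gysin maps, and reduction to a faithful character

We recall what we use from Fulton's *Intersection Theory* (called Fulton). $CH_k$ is the Chow group of $k$-cycles.

1. (G1) A regular closed immersion $i:S\to M$ of codimension $c$ gives, for every $N\to M$, a refined Gysin map $i^!:CH_k(N)\to CH_{k-c}(S\times_MN)$, also written $S^!$. A morphism $b:M'\to M$ of smooth schemes gives $b^!:CH_k(N)\to CH_{k+\dim M'-\dim M}(M'\times_MN)$; if $b$ is étale this is flat pull-back. For $M$ of pure dimension, $i^![M]=[S]$, and $b^![M]=[M']$.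
2. (G2) These maps commute with proper push-forward and flat pull-back (Fulton 6.2), and with each other (6.4, 6.6).
3. (G3) They are functorial in the immersion or morphism (6.5).
4. (G4) If $S\times_MN\to N$ is again a regular immersion of codimension $c$, then for schemes over $N$ its Gysin map coincides with that of $S\to M$ (6.2(c)).
5. (G5) A section $i$ of a smooth map $\pi:E\to S$ of relative dimension $c$ is a regular immersion of codimension $c$, and $i^!\pi^*=\mathrm{id}$ (6.5). If $\pi$ is a Zariski locally trivial affine bundle, $\pi^*$ is surjective (1.9).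
6. (G6) If $i$ is the inclusion of an effective Cartier divisor $H$ and $A\subset H$ is an integral closed subscheme, then $i^![A]=c_1(\mathcal O(H)|_A)\cap[A]$.
7. (G7) (Residual intersection formula, 9.2.) Let $S\to M$ be regular of codimension $c$ with normal bundle $\mathcal N$, $B\to M$ with $B$ of pure dimension $k$, and suppose the ideal of $S_B=S\times_MB$ in $B$ is $\mathcal O(-H)\cdot\mathcal I_{S'}$ with $H$ an effective Cartier divisor and $S'\subset B$ closed. Then in $CH_{k-c}(S_B)$
$$S^![B]=\{c(\mathcal N)c(\mathcal O(H))^{-1}\cap[H]\}_{k-c}+\{c(\mathcal N\otimes\mathcal O(-H))\cap s(S',B)\}_{k-c},$$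
where $s(S',B)$ is the Segre class.

**Reduction to $\chi$ faithful.** The purpose is to make $G$ cyclic, so that covers of $U\times U$ built from $V$ are torsors. Fix $Y$. Let $G_0=\ker\chi$, $V'=V/G_0$, and let $g':W\to V'$ be the composite of $g$ and $V\to V'$. The map $V\times V\to V'\times V'$ is étale, and the preimage of $\Gamma_{\sigma'}$ is $\bigsqcup_{\sigma\mapsto\sigma'}\Gamma_\sigma$, since a pair $(x,x')$ in it satisfies $x'=\sigma x$ for exactly one lift $\sigma$ of $\sigma'$. By (G3), $(g'\times g')^![\Gamma_{\sigma'}]=\sum_{\sigma\mapsto\sigma'}(g\times g)^![\Gamma_\sigma]$. As $[W:V']=|G_0|[W:V]$, for $\sigma'\ne1$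
$$f_*s_{V'/U}(\sigma')=\frac1{|G_0|}\sum_{\sigma\mapsto\sigma'}f_*s_{V/U}(\sigma).$$
Because the values of $s$ sum to $0$, $\mathrm{Sw}\,\mathcal F=\frac1{|G|}\sum_{\sigma}(\chi(\sigma)-1)f_*s_{V/U}(\sigma)$, and the terms with $\sigma\in G_0$ vanish. Grouping the remaining terms over $\sigma'\neq1$ gives $\frac{1}{|G/G_0|}\sum_{\sigma'\ne1}(\chi(\sigma')-1)f_*s_{V'/U}(\sigma')$, the Swan class computed from $V'$ with the same $Y$.

So from now on $\chi$ is faithful, and $G$ is cyclic of order $N=p^sN'$ with $p\nmid N'$. Since $[W:U]=N[W:V]$,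
$$[W:U]\,\mathrm{Sw}\,\mathcal F=\sum_{\sigma\ne1}(1-\chi(\sigma))\,f_*\big((g\times g)^![\Gamma_\sigma],\Delta_Y\big).\tag{1}$$
Using transposed graphs replaces $\chi$ by $\chi^{-1}$. This changes neither $D_{\mathcal F}$, nor cleanness, nor $c_{\mathcal F}$, so that convention is immaterial.

## 4. Log products and a vanishing statement on the boundary

**Definition (log product).** For $X$ smooth with simple normal crossings divisor $D=\bigcup D_j$, the scheme $X*X\to X\times X$ represents pairs $(a,b)$ of points of $X$ with isomorphisms $\varphi_j:b^*\mathcal O(-D_j)\to a^*\mathcal O(-D_j)$ compatible with the maps to $\mathcal O$. The log diagonal $X\to X*X$ is the point $a=b$, $\varphi_j=1$.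

If $t_j$ is a local equation of $D_j$, giving $\varphi_j$ means giving a unit $v_j$ with $t_j\otimes1=v_j(1\otimes t_j)$. So locally
$$X*X=\operatorname{Spec}\mathcal O_{X\times X}[v_j^{\pm1}]/(t_j\otimes1-v_j(1\otimes t_j)),$$
and $p_1^*D_j=p_2^*D_j$ on $X*X$. It is the complement in the log blow-up of the proper transforms of $D_j\times X$ and $X\times D_j$. For the affine line with $D=\{0\}$ it is $\operatorname{Spec}F[t,v^{\pm1}]$ with projections $(t,v)\mapsto vt$ and $(t,v)\mapsto t$, and the log diagonal is $v=1$. In general choose étale coordinates $t_1,\dots,t_d$ with $D=\{t_1\cdots t_m=0\}$. Then $X*X=(X\times X)\times_{\mathbb A^d\times\mathbb A^d}(\mathbb A^d*\mathbb A^d)$, and $p_2:\mathbb A^d*\mathbb A^d\to\mathbb A^d$ is a product with fibre $\mathbb G_m^m\times\mathbb A^{d-m}$, with coordinates $v_j$ ($j\le m$) and $t_i\otimes1-1\otimes t_i$ ($i>m$). Hence $X*X$ is smooth of dimension $2d$ and $p_2$ is smooth; by symmetry $p_1$ is smooth. The log diagonal is a section of $p_2$, so it is a regular closed immersion of codimension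 $d$. Its conormal sheaf is $\Omega^1_X(\log D)$ by
$$p_1^*x-p_2^*x\mapsto dx,\qquad v_j-1\mapsto d\log t_j.$$

Put $Q=X*X$ and $P=Y*Y$ (for $D_Y=\bigcup D_{Y,k}$), with log diagonals $\Delta_X:X\to Q$ and $\Delta_Y:Y\to P$. Write $f^*D_j=\sum_ke_{jk}D_{Y,k}$. The isomorphisms $\psi_j=\bigotimes_k\varphi_k^{e_{jk}}$ define a morphism $P\to Q$ over $X\times X$, and the composite $Y\to P\to Q$ equals $\Delta_X\circ f$. Put
$$T=P\times_QX,\qquad E=P\setminus(W\times W).$$
$T$ is closed in $P$, and $T\cap(W\times W)=W\times_UW$ because over $U\times U$ the log diagonal is the diagonal.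

The next lemma is used three times: for the definition of $\mathrm{Sw}$, in Step 2 of the final proof, and at its decisive moment, Step 4.

**Lemma 4.1.** *For every closed $S\subset T\cap E$, the map $\Delta_Y^!:CH_d(S)\to CH_0(S\cap\Delta_Y)$ is zero.*

*Proof.* **Step 1: restrict to one component of the boundary.** It suffices to treat $[S]$ for $S$ integral of dimension $d$. Then $S\subset E_k:=p_1^{-1}(D_{Y,k})=p_2^{-1}(D_{Y,k})$ for some $k$. Let $Q_k$ be the log product of $D_{Y,k}$ with itself relative to the smooth divisors $D_{Y,l}\cap D_{Y,k}$, $l\ne k$. A point of $E_k$ consists of $a,b\in D_{Y,k}$, of $\varphi_l$ for $l\neq k$, that is, a point of $Q_k$, and of an isomorphism $\varphi_k:b^*\mathcal N_k\to a^*\mathcal N_k$, where $\mathcal N_k=\mathcal O(-D_{Y,k})|_{D_{Y,k}}$. There is no condition on $\varphi_k$, since both maps to $\mathcal O$ vanish. So $E_k\to Q_k$ is a $\mathbb G_m$-torsor, and $E_k$ is smooth of dimension $2(d-1)+1=2d-1$. We have $\Delta_Y^{-1}(E_k)=D_{Y,k}$, and $\Delta_k:D_{Y,k}\to E_k$ is regular of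 codimension $d$, the codimension of $\Delta_Y$. By (G4), $\Delta_Y^![S]=\Delta_k^![S]$.

**Step 2: factor $\Delta_k$ through a copy of $D_{Y,k}\times\mathbb G_m$.** Pull the torsor back along the log diagonal $D_{Y,k}\to Q_k$, which is regular of codimension $d-1$. We get
$$E_k'=D_{Y,k}\times\mathbb G_m\xrightarrow{\ \delta\ }E_k,$$
with coordinate $v=\varphi_k\in\operatorname{Aut}(\mathcal N_k)=\mathbb G_m$, and $\Delta_k$ is the inclusion of the principal divisor $\{v=1\}\subset E_k'$ followed by $\delta$. By (G3), $\Delta_k^![S]=\{v=1\}^!\,\delta^![S]$ with $\delta^![S]\in CH_1(S\cap E_k')$.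

**Step 3: use $S\subset T$.** Since $D_{Y,k}\subset f^{-1}(D)$, there is $j$ with $e=e_{jk}\ge1$. On $E_k'$ we have $\varphi_l=1$ for $l\ne k$, so $\psi_j=v^e$. On $T$ we have $\psi_j=1$. Hence $v^e=1$ on $S\cap E_k'$. Write $e=p^me'$ with $p\nmid e'$. Then $v^e-1=(v^{e'}-1)^{p^m}$ and $v^{e'}-1=(v-1)w(v)$ with $w(1)=e'\ne0$ in $F$. So $S\cap E'_k=S_1\sqcup S_2$ with $S_1,S_2$ closed, $(S_1)_{\rm red}\subset\{v=1\}$, and $S_2\cap\{v=1\}=\emptyset$. The Gysin map of $\{v=1\}$ is zero on $CH_1(S_2)$. On $CH_1(S_1)$ it is, by (G6), the first Chern class of a restriction of $\mathcal O(\{v=1\})$, a trivial bundle, because the divisor is principal. So it is zero there too. $\square$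

**Corollary 4.2.** *Let $A\subset W\times_UW$ be closed and disjoint from $\Delta_W$, and let $\gamma\in CH_d(A)$. If $S\subset T$ is closed with $S\cap(W\times W)=A$ and $\bar\gamma\in CH_d(S)$ restricts to $\gamma$, then the image of $\Delta_Y^!\bar\gamma$ in $CH_0(D_Y)$ depends only on $\gamma$.*

*Proof.* Note that $S\cap\Delta_Y\subset D_Y$. Given two extensions, on $S_1$ and $S_2$, view their difference on $S_1\cup S_2$. It restricts to $0$ on $A$, so by the localization sequence it comes from $CH_d((S_1\cup S_2)\cap E)$. Lemma 4.1 applies. $\square$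

For $\sigma\neq1$ the class $(g\times g)^![\Gamma_\sigma]$ lives on $(g\times g)^{-1}(\Gamma_\sigma)\subset W\times_UW$, which is disjoint from $\Delta_W$, and its closure lies in the closed set $T$. So the Swan class is well defined, and we may compute it with any extension inside $T$.

## 5. Dilating the log diagonal

The alteration $Y$ is uncontrolled, so the computation should be moved to $X$. The graphs come from
$$W_0=(V\times V)/\Delta G\to U\times U.$$
As $G$ is abelian, this is a torsor under $(G\times G)/\Delta G\cong G$. With a suitable choice of this isomorphism and $G\cong\mathbb Z/N$ via $\chi$, its class is $p_1^*\chi-p_2^*\chi\in H^1(U\times U,\mathbb Z/N)$. Over the diagonal it splits into sections $U_\sigma=\Gamma_\sigma/\Delta G$, and $\Gamma_\sigma$ is the preimage of $U_\sigma$ in $V\times V$.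

The first thing to try is to extend $W_0$ to an étale covering of $Q$ near the log diagonal. If that were possible, the closures of the $U_\sigma$ would be disjoint, all the intersections in (1) would vanish, and $\mathrm{Sw}\,\mathcal F$ would be $0$. So it must fail when the example of Section 1 gives $n\ne0$. Indeed, there $Q$ has coordinates $t=p_2^*t$ and $v$ near $t=0$, and $W_0$ is the Artin–Schreier covering of
$$(vt)^{-n}-t^{-n}=t^{-n}(v^{-n}-1).$$
Along $t=0$ it has a pole of order $n$, prime to $p$, with nonzero leading coefficient. So $W_0$ is ramified along the whole divisor $\{t=0\}$, which passes through the log diagonal. On the log diagonal itself the function vanishes, but only because $v^{-n}-1$ does. The cure is to let $v-1$ tend to $0$ as fast as the pole grows. Put $v=1+t^ny$, and then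
$$t^{-n}\big((1+t^ny)^{-n}-1\big)=-ny+t^n(\cdots)\tag{2}$$
is regular, with restriction $-ny$ to $t=0$.

**Definition (dilatation).** Let $\mathcal I_X\subset\mathcal O_Q$ be the ideal of $\Delta_X$ and $\tau$ a local equation of $p_2^*R$ ($=p_1^*R$ on $Q$). Put $B^{\rm dil}=\operatorname{Spec}_Q\mathcal O_Q[\mathcal I_X/\tau]$, the subalgebra being taken in $\mathcal O_Q[1/\tau]$. It does not depend on $\tau$, and its formation commutes with flat base change.

In the example it is $\{v=1+t^ny\}$ with coordinates $t,y$ near $t=0$. In general, over $Q\setminus\Delta_X$ it is $\{\tau\ne0\}$, since there $\mathcal I_X=\mathcal O_Q$. Near a point of $\Delta_X$, a section of the smooth map $p_2$, choose an open $Q_0\subset Q$ and generators $x_1,\dots,x_d$ of $\mathcal I_X|_{Q_0}$ with $(p_2,x):Q_0\to X\times\mathbb A^d$ étale. Then $\Delta_X\cap Q_0$ is the preimage of $X\times0$. On $X\times\mathbb A^d$ the dilatation of $X\times 0$ is $\operatorname{Spec}\mathcal O_X[x,y]/(x_i-\tau y_i)=X\times\mathbb A^d_y$. By flat base change, over $Q_0$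
$$B^{\rm dil}=\operatorname{Spec}\mathcal O_{Q_0}[y_1,\dots,y_d]/(x_i-\tau y_i),$$
and $(p_2,y)$ is étale onto an open part of $X\times\mathbb A^d_y$. We read off the following.

1. $B^{\rm dil}$ is smooth of dimension $2d$ and $p_2:B^{\rm dil}\to X$ is smooth. Over $\{\tau\ne0\}$ it equals $Q\setminus\{\tau=0\}$. It contains $U\times U$ as the complement of the divisor $p_2^{-1}(D)$, hence as a dense open subscheme.
2. $B_R:=\{\tau=0\}$ has, over $Q_0$, the ring $\mathcal O_{Q_0}/(x,\tau)[y]=\mathcal O_R[y]$. So it is a vector bundle $\pi:B_R\to R$ of rank $d$, whose sheaf of linear functions is $\Omega^1_X(\log D)(R)|_R$: the class of $x\in\mathcal I_X$ in $\mathcal I_X/\mathcal I_X^2$, times $\tau^{-1}$, corresponds to $(x/\tau)|_{B_R}$. The map $B_R\to Q$ factors through $R\subset X$.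
3. $\Delta_X$ lifts to a regular closed immersion $X\to B^{\rm dil}$, given by $y=0$, and $B_R\times_{B^{\rm dil}}X=R$, the zero section.
4. $\mathcal I_X\mathcal O_{B^{\rm dil}}=\tau\cdot(y)=\mathcal O(-B_R)\cdot\mathcal I_{X\subset B^{\rm dil}}$ near the preimage of $\Delta_X$. So $X_B:=X\times_QB^{\rm dil}$ has support $X\cup B_R$; its part off $B_R$ is $X\setminus Z$, and its part over $Z$ is $B_R$ as a set.

Let $B\subset B^{\rm dil}$ be an open subscheme containing $X_B$, to be chosen in Section 7, and $\beta:B\to Q$ the natural map.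

**Injectivity.** We want to lift classes uniquely from $X_B$ to $B_R$. The map
$$CH_d(B_R)\to CH_d(X_B)\quad\text{is injective.}\tag{3}$$
Rational equivalences between $d$-cycles on $X_B$ come from rational functions on integral closed subschemes of dimension $d+1$. As $X$ is irreducible of dimension $d$, these all lie in $B_R$.

Both $\beta^![X]$ and $[X]$ in $CH_d(X_B)$ restrict to $[X\setminus Z]$ off $B_R$, where $\beta$ is an open immersion. So $\beta^![X]=[X]+\varepsilon_B'$ for a unique $\varepsilon_B'\in CH_d(B_R)$. This class is Kato's class in disguise: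

**Lemma 5.1.** *$X^!\varepsilon_B'=c_{\mathcal F}$ in $CH_0(Z)$, where $X^!:CH_d(B_R)\to CH_0(R)=CH_0(Z)$ and $c_{\mathcal F}$ is lifted to $CH_0(Z)$ via $[R]=\sum r_j[D_j]\in CH_{d-1}(Z)$.*

*Proof.* First, $\beta^![X]=\beta^!\Delta_X^![Q]=\Delta_X^!\beta^![Q]=\Delta_X^![B]$. Let $\mathcal N=T_X(-\log D)$, the normal bundle of $\Delta_X$. By item 4, (G7) applies to $X_B\subset B$ with the Cartier divisor $B_R$ and the residual scheme $X\subset B$:
$$\Delta_X^![B]=\{c(\mathcal N)c(\mathcal O(B_R))^{-1}\cap[B_R]\}_d+\{c(\mathcal N\otimes\mathcal O(-B_R))\cap s(X,B)\}_d.$$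
Since $X\subset B$ is regular, $s(X,B)=c(N_XB)^{-1}\cap[X]$; as $\dim X=d$, the second term is $[X]$. For the first term, $[B_R]=\pi^*[R]$ and $\mathcal O(B_R)|_{B_R}=\pi^*(\mathcal O_X(R)|_R)$. By the uniqueness from (3),
$$\varepsilon_B'=\pi^*\{c(\mathcal N)(1+R)^{-1}\cap[R]\}_0.$$
By item 3 and (G4), $X^!$ on $CH_*(B_R)$ is the Gysin map of the zero section, so $X^!\pi^*=\mathrm{id}$ by (G5). With $c_i(\mathcal N)=(-1)^ic_i(\Omega^1_X(\log D))$,
$$X^!\varepsilon_B'=\sum_{i=0}^{d-1}c_i(\mathcal N)(-R)^{d-1-i}\cap[R]=(-1)^{d-1}\sum_{i=0}^{d-1}c_i(\Omega^1_X(\log D))R^{d-1-i}\cap[R]=c_{\mathcal F}.\ \square$$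

In the example, $\Delta_X^![B]$ is the divisor of $v-1=t^ny$, namely $n[\{t=0\}]+[X]$. So $\varepsilon_B'=n[\{t=0\}]$ and $X^!\varepsilon_B'=n[0]$.

## 6. Witt vectors with bounded poles

To extend $W_0$ over the dilatation as in (2), we need $\chi$ written locally on $X$ by a Witt vector whose poles along all components of $D$ are simultaneously as small as the Swan conductors allow. Write $\chi=\chi_p+\chi'$ with $\chi_p$ of order $p^s$ and $\chi'$ of order $N'$.

**Definition (pole filtration, Swan conductor).** For a normal domain $A_U$ with discrete valuations $\operatorname{ord}_j$ ($j\in J$) of its fraction field and $m=(m_j)\in\mathbb N^J$, let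
$$\mathrm{fil}_mW_s(A_U)=\{a=(a_0,\dots,a_{s-1}):\ p^{s-1-k}\operatorname{ord}_j(a_k)\ge-m_j\ \ \forall j,k\}.$$
For a henselian discrete valuation field $K$ of characteristic $p$, with residue field $\kappa$ and uniformizer $t$, $\mathrm{fil}_mH^1(K,\mathbb Z/p^s)$ is the image of $\mathrm{fil}_mW_s(K)$ under $W_s(K)/(F-1)=H^1(K,\mathbb Z/p^s)$, and $\mathrm{sw}(\chi)$ is the least $m\ge0$ with $\chi_p\in\mathrm{fil}_m$. If $m=\mathrm{sw}(\chi)\geq1$ and $a\in\mathrm{fil}_mW_s(K)$ represents $\chi_p$, the refined Swan conductor is, up to a universal sign, the class of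
$$F^{s-1}da:=\sum_ka_k^{p^{s-1-k}-1}da_k\quad\text{in}\quad t^{-m}\Omega^1_{\mathcal O_K}(\log)\otimes\kappa .$$

(In $W_s(K)/(F-1)$ and $F^{s-1}d$ the letter $F$ is Frobenius. For all this see Brylinski, and Kato, *Swan conductors for characters of degree one in the imperfect residue field case*.) Along $D_j$ we use $K_j=\operatorname{Frac}\mathcal O^h_{X,\xi_j}$, with $\xi_j$ the generic point of $D_j$. The subset $\mathrm{fil}_m$ is a subgroup: the $k$-th polynomial giving the sum or difference of Witt vectors is isobaric of weight $p^k$ when the $i$-th components have weight $p^i$, so if $\operatorname{ord}_j$ of the $i$-th components is at least $-m_jp^{i-s+1}$, that of the $k$-th component of the result is at least $-m_jp^{k-s+1}$.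

For $s=1$ the condition is $\operatorname{ord}_j(a)\ge-m_j$; for $s=2$ it is $p\operatorname{ord}_j(a_0)\ge-m_j$, $\operatorname{ord}_j(a_1)\ge-m_j$.

**(6.a)** *If $b\in W_s(K)$ and $(F-1)b\in\mathrm{fil}_MW_s(K)$ with $M\ge0$, then $b\in\mathrm{fil}_{\lfloor M/p\rfloor}W_s(K)$.* Let $j\ge0$ be minimal with $b\in\mathrm{fil}_j$; suppose $j\ge1$. Then $p^{s-1-k}\operatorname{ord}(b_k)=-j$ for some $k$, so $Fb=(b_k^p)_k\notin\mathrm{fil}_{pj-1}$. But $b\in\mathrm{fil}_j\subset\mathrm{fil}_{pj-1}$, as $pj-1\ge j$. So $(F-1)b\notin\mathrm{fil}_{pj-1}$, hence $M\ge pj$.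

Now we check the examples. Let $s=1$ and let $a$ be $t^{-n}$ with $p\nmid n$, or $xt^{-p}$ with $\bar x\in\kappa\setminus\kappa^p$; put $m=n$, respectively $m=p$. If $a+(F-1)b\in\mathrm{fil}_{m-1}$, then $(F-1)b\in\mathrm{fil}_m$, so $b\in\mathrm{fil}_{\lfloor m/p\rfloor}\subset\mathrm{fil}_{m-1}$ and $a+b^p\in\mathrm{fil}_{m-1}$. In the first case this needs $\operatorname{ord}(b^p)=-n$, impossible. In the second it makes $\bar x$ a $p$-th power, impossible. So $\mathrm{sw}=m$. With $x^{p+1}$ in place of $x$ we get $p$ again, since $x^{p+1}$ is not a $p$-th power in $F(x)$. By contrast $t^{-p}=t^{-1}+(F-1)t^{-1}$ has $\mathrm{sw}=1$.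

**(6.b)** *$F^{s-1}d$ is additive and kills $FW_s$, and its class does not depend on the representative, also after extension of $K$.* Over the torsion-free ring of universal polynomials, $\sum_ka_k^{p^{s-1-k}-1}da_k=p^{-(s-1)}d\big(\sum_kp^ka_k^{p^{s-1-k}}\big)$, and ghost components are additive; this gives additivity. Clearly $d(b_k^p)=0$. Let $K\subset K'$ be an extension of henselian fields in which $t$ stays a uniformizer, $m\ge1$, and let $a\in\mathrm{fil}_mW_s(K)$ and $a'\in\mathrm{fil}_mW_s(K')$ both represent $\chi_p$ over $K'$. Then $a'-a=(F-1)b$ with $b\in\mathrm{fil}_{\lfloor m/p\rfloor}W_s(K')$ by (6.a). So $F^{s-1}d(a'-a)=-F^{s-1}db$ has log pole order $\le\lfloor m/p\rfloor\le m-1$, and the classes agree.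

**Lemma 6.1.** *Let $\bar x$ be a geometric point of $X$, $A=\mathcal O^{sh}_{X,\bar x}$, $t_j$ ($j\in J$) equations of the components of $D$ through $\bar x$, $A_U=A[1/\prod t_j]$, $r=(r_j)_{j\in J}$. Then $\chi_p|_{A_U}\in H^1(A_U,\mathbb Z/p^s)=W_s(A_U)/(F-1)$ is represented by some $a\in\mathrm{fil}_rW_s(A_U)$, for the valuations $\operatorname{ord}_j$ along $t_j$.*

*Proof.* **Step 1: what to show.** Any representative $a$ lies in $\mathrm{fil}_mW_s(A_U)$ for some $m\ge r$. It suffices to show: if $m_1>r_1$ for an index $1\in J$, there is $b\in W_s(A_U)$ with $a-(F-1)b\in\mathrm{fil}_{m-e_1}W_s(A_U)$, where $e_1$ is the unit vector of index $1$. Then $m$ can be lowered to $r$ one unit at a time.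

**Step 2: what happens at the generic point of $t_1=0$.** Let $K$ be the fraction field of the henselization of $A_{(t_1)}$; its residue field is $\kappa=\operatorname{Frac}(A/t_1)$. It is an extension of $K_1$ with the same uniformizer, so with $M:=m_1\ge1$ we have $\chi_p|_K\in\mathrm{fil}_{r_1}\subset\mathrm{fil}_{M-1}$. So $a=a'+(F-1)b'$ with $a'\in\mathrm{fil}_{M-1}W_s(K)$. By (6.a), $b'\in\mathrm{fil}_{\lfloor M/p\rfloor}W_s(K)$, and $\lfloor M/p\rfloor\le M-1$. Hence
$$a\equiv Fb'\bmod\mathrm{fil}_{M-1}W_s(K).\tag{4}$$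

**Step 3: leading coefficients.** For $c\in\mathrm{fil}_MW_s(K)$ put $q_k=M/p^{s-1-k}$, and let $\mathrm{lc}_k(c)\in\kappa$ be the class of $c_kt_1^{q_k}$ if $q_k\in\mathbb Z$, and $0$ otherwise. We claim that $\mathrm{lc}:\mathrm{fil}_MW_s(K)\to W_s(\kappa)$ is a homomorphism with kernel $\mathrm{fil}_{M-1}$. Over $L=K(t_1^{1/p^{s-1}})$, which has residue field $\kappa$, multiplication by the Teichmüller element $[t_1^{M/p^{s-1}}]$ sends $c$ to $(t_1^{q_k}c_k)_k\in W_s(\mathcal O_L)$, and reduction gives $\mathrm{lc}(c)$, because $\operatorname{ord}(c_k)>-q_k$ if $q_k\notin\mathbb Z$. So $\mathrm{lc}$ is a homomorphism. It kills $c$ exactly when $p^{s-1-k}\operatorname{ord}(c_k)>-M$ for all $k$, that is, when $c\in\mathrm{fil}_{M-1}$.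

If $b''\in\mathrm{fil}_{\lfloor M/p\rfloor}W_s(K)$, then $\mathrm{lc}_k(Fb'')$ is $0$ unless $q_k\in p\mathbb Z$, as $\operatorname{ord}(b_k''^p)\in p\mathbb Z\cup\{\infty\}$; and then it is the $p$-th power of the class of $b_k''t_1^{q_k/p}$. By (4) the same holds for $\mathrm{lc}_k(a)$.

**Step 4: lift the $p$-th root to $A_U$ and subtract.** If $\mathrm{lc}(a)=0$, then $a\in\mathrm{fil}_{m-e_1}W_s(A_U)$ and $b=0$ will do. Otherwise let $k$ be minimal with $\mathrm{lc}_k(a)\ne0$, and write $a_k=t_1^{-q_k}g$. As $a\in\mathrm{fil}_m$, $\bar g=g|_{t_1=0}$ lies in $\prod_{j\ne1}t_j^{-\lfloor m_j/p^{s-1-k}\rfloor}(A/t_1)$, and $\bar g=h^p$ with $h\in\kappa$. The ring $A/t_1$ is regular, hence normal, and $p\operatorname{ord}_j(h)=\operatorname{ord}_j(\bar g)\ge-\lfloor m_j/p^{s-1-k}\rfloor$ for $j\neq1$, while the other valuations of $h$ are $\ge0$. So $h\in\prod_{j\ne1}t_j^{-\lfloor m_j/p^{s-k}\rfloor}(A/t_1)$. Lift $h$ to $\tilde h\in\prod_{j\ne1}t_j^{-\lfloor m_j/p^{s-k}\rfloor}A$. Let $b_{(k)}\in W_s(A_U)$ have $k$-th component $\tilde h\,t_1^{-q_k/p}$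 and all others $0$. For $j\ne1$ we have $p^{s-1-k}\lfloor m_j/p^{s-k}\rfloor\le m_j/p$, and for $j=1$ we have $p^{s-1-k}q_k/p=M/p\in\mathbb Z$. So $b_{(k)}\in\mathrm{fil}_{\lfloor m/p\rfloor}W_s(A_U)$.

Now $a-Fb_{(k)}\in\mathrm{fil}_m$. Subtracting a Witt vector whose components below $k$ vanish does not change the components below $k$, and the new $k$-th component is $a_k-\tilde h^pt_1^{-q_k}$, which has $\mathrm{lc}_k=0$. Moreover $a-Fb_{(k)}\equiv F(b'-b_{(k)})$ modulo $\mathrm{fil}_{M-1}W_s(K)$, with $b'-b_{(k)}\in\mathrm{fil}_{\lfloor M/p\rfloor}W_s(K)$. So $a-Fb_{(k)}$ satisfies the hypotheses used for $a$, and we repeat with a larger $k$. After at most $s$ rounds, $b=\sum b_{(k)}$ satisfies $a-Fb\in\mathrm{fil}_{m-e_1}W_s(A_U)$ and $b\in\mathrm{fil}_{\lfloor m/p\rfloor}W_s(A_U)\subset\mathrm{fil}_{m-e_1}W_s(A_U)$. Hence $a-(F-1)b\in\mathrm{fil}_{m-e_1}W_s(A_U)$. $\square$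

## 7. The covering over the dilatation

**Proposition 7.1.** *(i) There is an open $B\subset B^{\rm dil}$ containing $X_B$ and $U\times U$ such that $W_0$ extends to a finite étale $G$-torsor $C\to B$.*

*(ii) Suppose $Z\ne\emptyset$; then $p\mid N$. Let $H\subset G$ be the subgroup of order $p$, $B_Z=B_R\times_RZ$, $\theta=\pm\mathrm{rsw}(\mathcal F)$ viewed as a linear function on the vector bundle $B_Z\to Z$, and $\mathcal A=\{z^p-z=\theta\}\to B_Z$. Then $C_Z:=C\times_BB_Z\cong\mathcal A\times^{\mathbb Z/p}G$ for an isomorphism $\mathbb Z/p\cong H$.*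

In the example, by (2), $C$ is $z^p-z=-ny+t^n(\cdots)$ near $t=0$, and $C_Z$ is $z^p-z=-ny$. Here $-ny$ is the linear function attached to $d(t^{-n})=-n\,t^{-n}d\log t$.

*Proof.* **Step 1: it suffices to extend étale locally.** Let $C^{\rm dil}$ be the normalization of $B^{\rm dil}$ in $W_0$. It is finite over $B^{\rm dil}$ and commutes with étale base change. Let $B$ be the largest open subset over which it is étale; it contains $U\times U$. Put $C=C^{\rm dil}|_B$. It is a $G$-torsor: $C\times G\to C\times_BC$ is a morphism of finite étale $B$-schemes which is an isomorphism over the dense open $U\times U$, so it is an isomorphism. If $B'\to B^{\rm dil}$ is étale and $W_0|_{B'_U}$ extends to a finite étale torsor on $B'$, where $B_U'$ is the preimage of $U\times U$, then this extension is normal, hence equals $C^{\rm dil}\times_{B^{\rm dil}}B'$, and the image of $B'$ lies in $B$. So for (i) we need such $B'$ whose images cover $X_B$.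

**Step 2: choice of étale neighbourhoods.** Let $\bar x$ be a geometric point of $X$. Choose a connected affine étale neighbourhood $X'\to X$ of $\bar x$, with $U'=U\times_XX'$, small enough that:

* the pulled back components of $D$ are given by equations $t_j$, $j\in J$;
* $\chi_p|_{U'}$ is represented by $a\in\mathrm{fil}_rW_s(\Gamma(U',\mathcal O))$, possible by Lemma 6.1;
* $\Gamma(X',\mathcal O)$ contains a primitive $N'$-th root of unity $\zeta'$, and with it $\chi'|_{U'}$ is the Kummer class of $\prod_jt_j^{w_j}$. This holds on a small enough $X'$ because on $A_U$ we have $\operatorname{Pic}(A_U)=0$ and $A_U^\times=A^\times\times\prod_jt_j^{\mathbb Z}$, and $A^\times$ is $N'$-divisible.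

The scheme $X'*X'=(X'\times X')\times_{X\times X}Q$ is étale over $Q$, and $X\times_Q(X'*X')=X'\times_XX'$, in which $\Delta_{X'}$ is open and closed. Let $Q'\subset X'*X'$ be the open subscheme obtained by removing the closed set $(X'\times_XX')\setminus\Delta_{X'}$ and the open and closed locus where $p_1^*\zeta'\ne p_2^*\zeta'$. It contains $\Delta_{X'}$, it is étale over $Q$, and $X\times_QQ'=\Delta_{X'}$. Put $B'=B^{\rm dil}\times_QQ'$. It is étale over $B^{\rm dil}$, and it is the dilatation of $Q'$ along $\Delta_{X'}$ and $R'=R\times_XX'$. Since $X_B\to Q$ factors through $\Delta_X$, we have $X_B\times_QQ'=X_B\times_XX'$. So the image of $B'$ contains the part of $X_B$ over the image of $X'$, and $B'_{R'}=B_R\times_XX'$. Put $Z'=Z\times_XX'$ and $B'_{Z'}=B_Z\times_XX'$.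

The map $p_2:B'\to X'$ is smooth, because $B'$ is étale over $B^{\rm dil}\times_{p_2,X}X'$. So $t_j:=p_2^*t_j$ is a uniformizer at every generic point of $\{t_j=0\}\subset B'$; $\operatorname{ord}_j$ denotes any of these valuations. Let $v_j=p_1^*t_j/p_2^*t_j$, a unit on $B'$, and $\tau=t^r=\prod t_j^{r_j}$. For a function $x$ on $U'$ or $X'$ write $x^\flat$ for $p_1^*x$ and $x$ for $p_2^*x$. By construction of the dilatation, $\mathcal I_X\mathcal O_{B'}\subset\tau\mathcal O_{B'}$; so
$$v_j-1\in\tau\mathcal O_{B'},\qquad x^\flat-x\in\tau\mathcal O_{B'}\quad\text{for }x\in\Gamma(X',\mathcal O).\tag{5}$$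

The class of $W_0$ on $B'_U$ is the sum of $p_1^*\chi_p-p_2^*\chi_p$ and $p_1^*\chi'-p_2^*\chi'$. We treat these two in turn.

**Step 3: the prime-to-$p$ part extends and is trivial on $B'_{Z'}$.** As $p_1^*\zeta'=p_2^*\zeta'$ on $B'$, $p_1^*\chi'-p_2^*\chi'$ is the Kummer class of the unit $\prod_jv_j^{w_j}$. It extends to $B'$. By (5) the unit is $1$ on $B'_{Z'}$, so the class is trivial there.

**Step 4: the $p$-part extends.** Write $a_i=t^{-q^{(i)}}g_i$ with $q^{(i)}_j=\lfloor r_j/p^{s-1-i}\rfloor$ and $g_i\in\Gamma(X',\mathcal O)$. By (5),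
$$\epsilon_i:=a_i^\flat-a_i=t^{-q^{(i)}}\Big[\Big(\prod_jv_j^{-q^{(i)}_j}-1\Big)g_i^\flat+(g_i^\flat-g_i)\Big]=t^{-q^{(i)}}\tau z_i,\qquad z_i\in\mathcal O_{B'}.\tag{6}$$
The bracket has class $dg_i-g_i\sum_jq_j^{(i)}d\log t_j$ in the conormal sheaf. So $z_i|_{B'_{R'}}$ is the linear function attached to
$$\tau^{-1}\Big(dg_i-g_i\sum_jq_j^{(i)}d\log t_j\Big)=\tau^{-1}t^{q^{(i)}}da_i.\tag{7}$$

Let $(\mathsf d_0,\dots,\mathsf d_{s-1})=a^\flat-a$ in $W_s$. As a universal integral polynomial, $\mathsf d_k$ is isobaric of weight $p^k$ in the $a_i,\epsilon_i$ (each of weight $p^i$) and vanishes for $\epsilon=0$. Its part linear in $\epsilon$ is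
$$\sum_{i\le k}a_i^{p^{k-i}-1}\epsilon_i.\tag{8}$$
To see this, consider
$$\sum_{i\le k}p^i\mathsf d_i^{p^{k-i}}=\sum_{i\le k}p^i\big((a_i+\epsilon_i)^{p^{k-i}}-a_i^{p^{k-i}}\big).$$
For $i<k$ the term $\mathsf d_i^{p^{k-i}}$ is a power with exponent at least $p\geq2$ of a polynomial vanishing at $\epsilon=0$, so it has no linear part. Comparing linear parts gives $p^k$ times (8).

Along $\{t_j=0\}$, $\operatorname{ord}_j(a_i)\ge-r_jp^{i-s+1}$ and, by (6), $\operatorname{ord}_j(\epsilon_i)\ge r_j-r_jp^{i-s+1}$. So a monomial of degree $\rho\ge1$ in $\epsilon$ occurring in $\mathsf d_k$ satisfies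
$$\operatorname{ord}_j\ge r_j\big(\rho-p^{k-s+1}\big)\ge0.\tag{9}$$
It is regular on $B'_U$, and $B'$ is normal, so all these monomials, and all $\mathsf d_k$, lie in $\mathcal O_{B'}$. Hence $p_1^*\chi_p-p_2^*\chi_p$, the class of $a^\flat-a\in W_s(\mathcal O_{B'})$, extends to $B'$. This proves (i).

**Step 5: the restriction of the $p$-part to $B'_{Z'}$.** If $r_j>0$, the bound (9) is positive when $k<s-1$ or $\rho\ge2$. As $B'_{Z'}$ is the reduced divisor $\{\prod_{r_j>0}t_j=0\}$, on it $\mathsf d_k=0$ for $k<s-1$, and $\mathsf d_{s-1}$ equals its linear part. By (8) and (6),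
$$\mathsf d_{s-1}|_{B'_{Z'}}=\sum_i\big(a_i^{p^{s-1-i}-1}t^{-q^{(i)}}\tau\big)z_i\Big|_{B'_{Z'}}.$$
The coefficients in parentheses lie in $\mathcal O_{X'}$, as $p^{s-1-i}q^{(i)}\le r$. By (7) the sum is the linear function attached to
$$\theta_a:=\sum_ia_i^{p^{s-1-i}-1}da_i=F^{s-1}da .$$
So the restriction of the $p$-part is the class of $(0,\dots,0,\theta_a)=V^{s-1}\theta_a$ (with $V$ the Verschiebung), the image of the Artin–Schreier class of $\theta_a$ under $\mathbb Z/p\hookrightarrow\mathbb Z/p^s$. At the generic points of $Z'$, $\theta_a=\pm\mathrm{rsw}$ by (6.b). As $Z'$ is reduced and $\Omega^1_X(\log D)(R)$ is locally free, $\theta_a|_{Z'}=\theta|_{Z'}$. If $Z\ne\emptyset$ then $s\ge1$, because $\mathrm{sw}$ depends only on $\chi_p$; so $p\mid N$. With Step 3, $C_Z\cong\mathcal A\times^{\mathbb Z/p}G$ étale locally on $Z$.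

**Step 6: gluing.** Over the zero section of $B_Z$ both torsors have a section. For $\mathcal A\times^{\mathbb Z/p}G$ it is $z=0$. For $C_Z$, note that $C\times_BX\to X$ is finite étale and that over $U$ it is $\bigsqcup_\sigma U_\sigma$; as $X$ is normal, the closure $X_1$ of $U_1$ is a section over $X$, which we restrict to $Z$. After translation by a locally constant $G$-valued function on $Z'$, the local isomorphisms respect these sections. Two isomorphisms respecting them differ by a locally constant $G$-valued function on a vector bundle which is trivial on the zero section, hence they coincide. So the local isomorphisms descend to $Z$. $\square$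

From now on $B$ and $C$ are as in Proposition 7.1, and $c:C\to B$.

## 8. The sections $X_\sigma$, and where cleanness enters

We have $W_0\times_{U\times U}U=(V\times_UV)/\Delta G=\bigsqcup_{\sigma\in G}U_\sigma$ with $U_\sigma=\Gamma_\sigma/\Delta G\cong U$. As $X$ is normal, $C\times_BX\to X$, finite étale and trivial over $U$, is $\bigsqcup_\sigma X_\sigma$ with $X_\sigma=\overline{U_\sigma}\cong X$. So the $X_\sigma$ are pairwise disjoint closed subschemes of the smooth scheme $C$, regularly immersed of codimension $d$, and $G$ permutes them by translation of the index.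

Let $h:W\times W\to V\times V\to W_0$. The preimage of $U_\sigma$ under the étale map $V\times V\to W_0$ is $\Gamma_\sigma$. So, using (G1), (G2) and (G4),
$$(g\times g)^![\Gamma_\sigma]=(g\times g)^!\Gamma_\sigma^![V\times V]=\Gamma_\sigma^![W\times W]=U_\sigma^![W\times W]\in CH_d(h^{-1}(U_\sigma)).\tag{10}$$

Put $C_R=C\times_BB_R$ and $Z_\sigma=X_\sigma\cap C_Z\cong Z$.

**Lemma 8.1.** *For $\varepsilon\in CH_d(C_R)$, the class $e_\sigma:=X_\sigma^!\varepsilon\in CH_0(Z_\sigma)=CH_0(Z)$ depends only on the coset $\sigma H$.*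

*Proof.* Assume $Z\ne\emptyset$. Since $C_Z\subset C_R$ is a nilpotent thickening, $CH_*(C_R)=CH_*(C_Z)$. There $X_\sigma^!=Z_\sigma^!$ by (G4): $Z_\sigma\subset C_Z$ is a section of the smooth map $C_Z\to Z$ of relative dimension $d$, so it is regular of codimension $d$. By Proposition 7.1(ii), $C_Z$ is a disjoint union over $G/H$ of open and closed copies of $\mathcal A$, and the copy of index $\gamma H$ contains $Z_\sigma$ exactly for $\sigma\in\gamma H$.

By cleanness $\theta$ vanishes nowhere. So $\theta:B_Z\to\mathbb A^1_Z$ is a surjective linear map of vector bundles, hence a Zariski locally trivial affine bundle of rank $d-1$. Its base change along $z\mapsto z^p-z$,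
$$\mathcal A=B_Z\times_{\mathbb A^1_Z}\mathbb A^1_Z\to\mathbb A^1_Z,$$
is one too. Let $\varpi:\mathcal A\to Z$. By (G5) the flat pull-back $\varpi^*:CH_0(Z)\to CH_1(\mathbb A^1_Z)\to CH_d(\mathcal A)$ is surjective. For $\sigma\in\gamma H$, $Z_\sigma$ is a section of the smooth map $\varpi$, so $Z_\sigma^!\varpi^*=\mathrm{id}$. Hence all $Z_\sigma^!$ with $\sigma\in\gamma H$ agree on $CH_d(\mathcal A)$. $\square$

In the example $\mathcal A$ is $z^p-z=-ny$, an affine line with coordinate $z$, and the $Z_\sigma$ are its rational points $z\in\mathbb F_p$. A multiple $m[\mathcal A]$ meets each of them with the same multiplicity $m$.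

## 9. The proof

It remains to push the log diagonal of $Y$ into $C$. A difficulty appears. The natural class on $P\times_QB$ is $\beta^![P]$, because $\beta^!$ produces $\varepsilon_B'$ and hence $c_{\mathcal F}$. But there is no evident map from $P\times_QB$ to $C$; only a normalization of the closure of $W\times W$ has one. The two classes differ by an unknown class over $B_R$. Lemma 4.1 will show that it does not matter.

**Step 1: a class $\vartheta$ on $C$.** Let $P^\circ$ be the normalization of the reduced closure in $P\times_QB$ of its part over $U\times U$, which is $W\times W$. Let $\varphi:P^\circ\to P\times_QB$ be the finite map. The scheme $C\times_BP^\circ$ is finite étale over the normal scheme $P^\circ$ and has a section, given by $h$, over the dense open $W\times W$. The closure of the image of this section is finite and birational over $P^\circ$, so the section extends. This gives $\bar h:P^\circ\to C$ over $B$. Over $B\setminus B_R$, which is open in $Q$, we have $P^\circ=P\times_Q(B\setminus B_R)$, since the latter is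 open in the smooth scheme $P$ and its part in $W\times W$ is dense.

Put $Y^\circ=Y\times_PP^\circ$. It is finite over $Y\times_QB=Y\times_XX_B$ (recall that $Y\to Q$ is $\Delta_X\circ f$), which is proper over $X_B$. So $Y^\circ\to C\times_BX_B$ is proper. Over $X\setminus Z$ we have $Y^\circ=f^{-1}(X\setminus Z)$, in which the diagonal $W$ is dense, and $h(\Delta_W)\subset U_1$. The part of $X_B$ over $Z$ is $B_R$ as a set. So $\bar h(Y^\circ)\subset\Theta:=X_1\cup C_R$. Define
$$\vartheta=\bar h_*\Delta_Y^![P^\circ]\in CH_d(\Theta).$$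
Off $C_R$ the class $\Delta_Y^![P^\circ]$ is $[f^{-1}(X\setminus Z)]$, so $\vartheta$ restricts to $[W:U][X_1\setminus Z_1]$. By the localization sequence,
$$\vartheta=[W:U][X_1]+\varepsilon,\qquad\varepsilon\in CH_d(C_R).\tag{11}$$
Let $e_\sigma=X_\sigma^!\varepsilon$ as in Lemma 8.1; we also write $e_\sigma$ for its image in $CH_0(X\setminus U)$.

**Step 2: the intersections in (1) are the $e_\sigma$.** Let $K_\sigma=P^\circ\times_CX_\sigma$. It is closed in $P^\circ\times_BX$, which is finite over $P\times_QB\times_BX=P\times_QX=T$. Let $\Phi_\sigma\subset T$ be the closed image of $K_\sigma$, and $\bar\Gamma_\sigma\in CH_d(\Phi_\sigma)$ the push-forward of $X_\sigma^![P^\circ]\in CH_d(K_\sigma)$. Over $W\times W$ we have $\Phi_\sigma\cap(W\times W)=h^{-1}(U_\sigma)$, and by (10) $\bar\Gamma_\sigma$ restricts to $(g\times g)^![\Gamma_\sigma]$. Let $\sigma\ne1$. Then $h^{-1}(U_\sigma)$ is disjoint from $\Delta_W$, since $h(\Delta_W)\subset U_1$. So Corollary 4.2 gives $\big((g\times g)^![\Gamma_\sigma],\Delta_Y\big)=\Delta_Y^!\bar\Gamma_\sigma$.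

By (G2), $\Delta_Y^!X_\sigma^![P^\circ]=X_\sigma^!\Delta_Y^![P^\circ]$ in $CH_0(Y^\circ\times_CX_\sigma)$. Pushing the left side forward along $Y^\circ\to Y\to X$ gives $f_*\Delta_Y^!\bar\Gamma_\sigma$. Pushing the right side forward along $Y^\circ\to C\times_BX_B\to X_B\to X$ gives $X_\sigma^!\vartheta$. The two maps to $X$ agree, because both are induced by $Y^\circ\to Q$, which factors through the immersion $\Delta_X$. Finally, $X_\sigma\cap X_1=\emptyset$ gives $X_\sigma^![X_1]=0$ and $X_\sigma\cap\Theta=Z_\sigma$ as sets. With (11), in $CH_0(X\setminus U)$,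
$$f_*\Delta_Y^!\bar\Gamma_\sigma=X_\sigma^!\vartheta=X_\sigma^!\varepsilon=e_\sigma\qquad(\sigma\ne1).$$
By (1), and since $1-\chi(1)=0$,
$$[W:U]\,\mathrm{Sw}\,\mathcal F=\sum_{\sigma\in G}(1-\chi(\sigma))e_\sigma .$$

**Step 3: cleanness removes $\chi$.** If $Z=\emptyset$, then $C_R=\emptyset$, so $\mathrm{Sw}\,\mathcal F=0$, and $c_{\mathcal F}=0$ as $R=0$; we are done. Otherwise $e_\sigma$ depends only on $\sigma H$ by Lemma 8.1. Since $\chi$ is faithful, $\chi|_H\ne1$, so $\sum_{\sigma\in\gamma H}(1-\chi(\sigma))=p=|H|$ for every coset. Hence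
$$[W:U]\,\mathrm{Sw}\,\mathcal F=\sum_{\sigma\in G}e_\sigma=\sum_{\sigma\in G}X_\sigma^!\varepsilon=X^!\varepsilon_B,\qquad\varepsilon_B:=c_*\varepsilon\in CH_d(B_R).\tag{12}$$
The last equality is (G2) and (G4), because $X\times_BC=\bigsqcup_\sigma X_\sigma$ and $c$ is finite étale.

In the example, $CH_1(C_R)=\mathbb Z[\mathcal A]$, so $\varepsilon=m[\mathcal A]$ and $e_\sigma=m[0]$. By Section 1 and Step 2, $m=n$. Then $\varepsilon_B=pn[B_Z]$, which is $p=[W:U]$ times the class $\varepsilon_B'=n[B_Z]$ found in Section 5. In general the proof ends by comparing $\varepsilon_B$ with $[W:U]\varepsilon'_B$ in the same way, but only after applying $X^!$.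

**Step 4: comparison with $\beta^![X]$.** Let $f_B:Y\times_QB=Y\times_XX_B\to X_B$, a proper map. Pushing (11) forward to $X_B$ and using that $\Delta_Y^!$ commutes with $\varphi_*$,
$$[W:U][X]+\varepsilon_B=c_*\vartheta=f_{B*}\Delta_Y^!\varphi_*[P^\circ]\in CH_d(X_B).\tag{13}$$
On the other hand $f_*[Y]=[W:U][X]$ and $[Y]=\Delta_Y^![P]$, so
$$[W:U]\,\beta^![X]=f_{B*}\beta^![Y]=f_{B*}\beta^!\Delta_Y^![P]=f_{B*}\Delta_Y^!\beta^![P].\tag{14}$$
The classes $\varphi_*[P^\circ]$ and $\beta^![P]$ in $CH_{2d}(P\times_QB)$ agree over $B\setminus B_R$, where $\beta$ is an open immersion and $P^\circ=P\times_Q(B\setminus B_R)$. So $\varphi_*[P^\circ]-\beta^![P]$ is the image of some $\eta\in CH_{2d}(P\times_QB_R)$. About $\eta$ we know nothing more. Subtract (14) from (13) and use $\beta^![X]=[X]+\varepsilon_B'$: the elements $\varepsilon_B-[W:U]\varepsilon_B'$ and $f_{B*}\Delta_Y^!\eta$ of $CH_d(B_R)$ have the same image in $CH_d(X_B)$. By the injectivity (3),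
$$\varepsilon_B-[W:U]\,\varepsilon_B'=f_{B*}\Delta_Y^!\eta\quad\text{in }CH_d(B_R).\tag{15}$$

Apply $X^!:CH_d(B_R)\to CH_0(R)$. Since $B_R\times_BX=R$, we have $X^!\eta\in CH_d(P\times_QR)$, where $R\subset X$ maps to $Q$ by $\Delta_X$. By (G2),
$$X^!f_{B*}\Delta_Y^!\eta=f_*\,\Delta_Y^!\,(X^!\eta).$$
Now $P\times_QR$ is closed in $P\times_QX=T$, and it is contained in $E$, since $R$ lies over $D$. By Lemma 4.1, $\Delta_Y^!(X^!\eta)=0$. So (15) and Lemma 5.1 give
$$X^!\varepsilon_B=[W:U]\,X^!\varepsilon_B'=[W:U]\,c_{\mathcal F},$$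
and with (12)
$$[W:U]\,\mathrm{Sw}\,\mathcal F=[W:U]\,c_{\mathcal F}.$$
Dividing by $[W:U]$ gives $\mathrm{Sw}\,\mathcal F=c_{\mathcal F}$ in $CH_0(X\setminus U)_{\mathbb Q}$, for the given and hence for every alteration $Y$. $\blacksquare$
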